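\title{Every maximal nest is the invariant subspace lattice of a compact operator}

\begin{abstract}
We show that every maximal nest $\mathcal N$ on a complex separable infinite-dimensional Hilbert space is the lattice of closed invariant subspaces of a compact quasinilpotent operator, whose singular values may be taken below any prescribed positive sequence. Conversely, the lattice of a compact unicellular operator is a maximal nest. The operators with lattice $\mathcal N$ form a dense $G_\delta$ in the norm closed span of the rank-one operators that are strictly upper triangular with respect to $\mathcal N$. The operator is a rapidly convergent sum of rank-one terms whose partial sums act like single Jordan blocks.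
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $\mathcal H$ is a complex separable infinite-dimensional Hilbert space. A \emph{nest} is a family $\mathcal N$ of closed subspaces of $\mathcal H$ that is totally ordered by inclusion, contains $0=\{0\}$ and $\mathcal H$, and is closed under arbitrary intersections and closed linear spans. A nest is \emph{maximal} if it is not properly contained in another nest. For a bounded operator $T$ on $\mathcal H$ let $\operatorname{Lat}T$ be the family of all closed subspaces invariant under $T$. It contains $0$ and $\mathcal H$ and is closed under intersections and closed spans. The operator $T$ is \emph{unicellular} if $\operatorname{Lat}T$ is totally ordered, and then $\operatorname{Lat}T$ is a nest. The following question is Problem~2 in \cite{nest}.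

\begin{quote}
\emph{Is there, for every maximal nest $\mathcal N$ on $\mathcal H$, a bounded operator $T$ on $\mathcal H$ with $\operatorname{Lat}T=\mathcal N$?}
\end{quote}

To see what maximality measures, put, for $0\ne N\in\mathcal N$,
\[
N_-=\bigvee\{M\in\mathcal N: M\subsetneq N\},
\]
where $\bigvee$ denotes the closed linear span. The space $N\ominus N_-=N\cap N_-^\perp$ is the jump of the nest at $N$, and a nest is maximal exactly when every jump has dimension at most one (Lemma~\ref{lem:maximal}). Three examples show how varied such nests are.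

\begin{example}\label{ex:nests}
(a) Let $(e_k)_{k\ge1}$ be an orthonormal basis. The spaces $N_k=\operatorname{span}\{e_1,\dots,e_k\}$, together with $0$ and $\mathcal H$, form a nest. The jump at $N_k$ is $\mathbb Ce_k$ and the jump at $\mathcal H$ is $0$.

(b) Let $(e_q)_{q\in\mathbb Q}$ be an orthonormal basis. Call $D\subset\mathbb Q$ an initial segment if $q'<q\in D$ implies $q'\in D$, and let $N_D$ be the closed span of $\{e_q:q\in D\}$. Initial segments are totally ordered and closed under unions and intersections, so the $N_D$ form a nest. The jump at $N_D$ is $\mathbb Ce_q$ if $D$ has a largest element $q$, and it is $0$ otherwise.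

(c) Let $\mathcal H=L^2([0,1];\mathbb C^2)$ and let $N_t$, $0\le t\le1$, consist of the functions that vanish almost everywhere on $(t,1]$. Then $\bigvee_{s<t}N_s=N_t$ for $t>0$ and $\bigcap_{s>t}N_s=N_t$ for $t<1$, so the $N_t$ form a nest in which all jumps are $0$.
\end{example}

In finite dimensions the question has an easy positive answer: a maximal nest is a complete flag, and it is the lattice of a nilpotent Jordan block (Section~\ref{sec:model}). This suggests the answer yes, but the formula behind it does not travel. In (a) one can still try a weighted shift. In (b) no basis vector has an immediate predecessor, so there is no shift to try. In (c) the operator $(Vf)(s)=\int_s^1f(u)\,du$ leaves every $N_t$ invariant, but it also leaves invariant the space of functions whose second coordinate vanishes; an operator with lattice $\{N_t\}$ has to mix the two coordinates. One construction nevertheless covers all maximal nests.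

Recall that $T$ is \emph{quasinilpotent} if its spectrum is $\{0\}$, and that the \emph{singular values} $s_1(T)\ge s_2(T)\ge\cdots$ of a compact operator $T$ are the eigenvalues of $(T^*T)^{1/2}$, repeated according to multiplicity. They satisfy
\begin{equation}\label{eq:sv}
s_{n+1}(T)=\inf\{\|T-F\|:\operatorname{rank}F\le n\}\qquad(n\ge0).
\end{equation}

\begin{theorem}\label{thm:main}
Let $\mathcal N$ be a maximal nest on $\mathcal H$ and let $(\varepsilon_n)_{n\ge1}$ be any sequence of positive numbers. There is a compact quasinilpotent operator $T$ with $\operatorname{Lat}T=\mathcal N$ and $s_n(T)\le\varepsilon_n$ for all $n$.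
\end{theorem}

The second theorem explains why maximal nests are the class to ask about. By a positive solution of the \emph{invariant subspace problem on $\mathcal H$} we mean the statement that every bounded operator on $\mathcal H$ has a closed invariant subspace other than $0$ and $\mathcal H$.

\begin{theorem}\label{thm:converse}
If $T$ is compact and unicellular, then $\operatorname{Lat}T$ is a maximal nest. Hence the lattices of compact unicellular operators on $\mathcal H$ are exactly the maximal nests. Moreover, the statement ``$\operatorname{Lat}T$ is a maximal nest for every bounded unicellular $T$ on $\mathcal H$'' is equivalent to a positive solution of the invariant subspace problem on $\mathcal H$.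
\end{theorem}

The operators of Theorem~\ref{thm:main} are not exceptional. For $u,v\in\mathcal H$ let $u\otimes v$ be the operator $x\mapsto\langle x,v\rangle u$; its norm is $\|u\|\,\|v\|$. The space $X$ below plays the role of the strictly upper triangular matrices.

\begin{theorem}\label{thm:generic}
Let $\mathcal N$ be a maximal nest and let $X$ be the norm closure of the finite sums of operators $u\otimes v$ with $u\in N$, $v\in N^\perp$ for some $N\in\mathcal N$. Then $\{T\in X:\operatorname{Lat}T=\mathcal N\}$ is a dense $G_\delta$ subset of $X$.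
\end{theorem}

Here $N$ may vary from term to term. Section~\ref{sec:model} shows the method on Example~\ref{ex:nests}(a), and Section~\ref{sec:nests} collects the structure of maximal nests. Section~\ref{sec:test} reduces the equation $\operatorname{Lat}T=\mathcal N$ to countably many conditions, each open in norm. Section~\ref{sec:sum} meets these conditions by summing rank-one operators built from a suitable system of vectors, and Section~\ref{sec:system} constructs the vectors and proves Theorem~\ref{thm:main}. Theorems~\ref{thm:generic} and~\ref{thm:converse} are proved in Sections~\ref{sec:generic} and~\ref{sec:converse}.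

\medskip
\noindent\textbf{Conventions.} The inner product is linear in the first variable, and $\subset$ allows equality. $P_N$ is the orthogonal projection onto $N$. A set is \emph{total in $E$} if it is contained in $E$ and its closed linear span is $E$; a subset of a closed subspace $E$ is total in $E$ exactly when $0$ is the only vector of $E$ orthogonal to it. $\operatorname{Alg}\mathcal N$ is the norm closed algebra of all bounded $A$ with $AN\subset N$ for every $N\in\mathcal N$; thus $T\in\operatorname{Alg}\mathcal N$ means $\mathcal N\subset\operatorname{Lat}T$. $\mathcal K$ is the space of compact operators on $\mathcal H$ with the operator norm; it is the norm closure of the finite-rank operators and a two-sided ideal.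

\section{Flags and weighted shifts}\label{sec:model}

\subsection*{Finite flags}
A maximal nest in $\mathbb C^n$ is a chain $0=F_0\subset F_1\subset\dots\subset F_n$ with $\dim F_s=s$, because a step of dimension two or more can be refined. Choose an orthonormal basis with $F_s=\operatorname{span}\{e_1,\dots,e_s\}$, let $A$ be strictly upper triangular, so that $AF_s\subset F_{s-1}$, and let $a_s=\langle Ae_{s+1},e_s\rangle$ be the entries just above the diagonal. Then
\[
\operatorname{Lat}A=\{F_0,\dots,F_n\}\iff a_1a_2\cdots a_{n-1}\ne0 .
\]
Indeed, if $a_s=0$, then $F_{s-1}+\mathbb Ce_{s+1}$ is invariant and does not belong to the flag. If all $a_s$ are nonzero and $x\in F_s\setminus F_{s-1}$, then $A^mx\in F_{s-m}\setminus F_{s-m-1}$ for $0\le m<s$, so $x,Ax,\dots,A^{s-1}x$ span $F_s$. A nonzero invariant subspace $W$ contains such an $x$ for the least $s$ with $W\subset F_s$, and so $W=F_s$. The matrices with $a_1\cdots a_{n-1}\neq0$ are open and dense among the strictly upper triangular ones, which is the finite-dimensional form of Theorem~\ref{thm:generic}.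

\subsection*{Weighted shifts}
Take the nest of Example~\ref{ex:nests}(a) and
\[
T=\sum_{k\ge1}\lambda_k\,e_k\otimes e_{k+1},\qquad T_n=\sum_{k\le n}\lambda_k\,e_k\otimes e_{k+1},\qquad 0<\lambda_k\le1 .
\]
Write $x_k=\langle x,e_k\rangle$. Nonzero weights are no longer enough: if all $\lambda_k=1$ and $0<|a|<1$, then $x=\sum_ka^{k-1}e_k$ satisfies $Tx=ax$, and $\mathbb Cx$ is an invariant subspace outside the nest. What we want is that $e_1,\dots,e_k$ lie in the closed span of $Tx,T^2x,\dots$ whenever $x_{k+1}\ne0$. For $T_n$ in place of $T$ the flag argument gives this: for $j\le k\le n$ there is a polynomial $p$ with $p(0)=0$ and $p(T_n)x=e_j$. Passing from $T_n$ to $T$ costs $\|p(T)-p(T_n)\|$. The difficulty is the order of the choices. The weights $\lambda_{n+1},\lambda_{n+2},\dots$ must be fixed once for all $x$, while $p$ depends on $x$.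

The case $n=2$, $j=k=1$ shows both the difficulty and its resolution. Here
\[
T_2x=\lambda_1x_2e_1+\lambda_2x_3e_2,\qquad T_2^2x=\lambda_1\lambda_2x_3e_1,\qquad T_2^3=0 .
\]
Fix $\delta\in(0,1)$ and consider all $x$ with $\|x\|\le1$ and $|x_2|\ge\delta$. If $x_3\ne0$, the equation $p(T_2)x=e_1$ with $p(z)=az+bz^2+\cdots$ forces $a=0$ and $b=1/(\lambda_1\lambda_2x_3)$, which is unbounded as $x_3\to0$. Exact solutions are therefore useless. Approximate solutions are not. Put $\theta=\delta^2\lambda_1/\lambda_2$.
\begin{itemize}
\item If $|x_3|\ge\theta$, take $p(z)=z^2/(\lambda_1\lambda_2x_3)$. Then $p(T_2)x=e_1$, and the coefficient has modulus at most $1/(\lambda_1\delta)^2$.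
\item If $|x_3|<\theta$, take $p(z)=z/(\lambda_1x_2)$. Then $\|p(T_2)x-e_1\|=\lambda_2|x_3|/(\lambda_1|x_2|)<\delta$, and the coefficient has modulus at most $1/(\lambda_1\delta)$.
\end{itemize}
Both coefficients are bounded by $C=1/(\lambda_1\delta)^2$. If $\|A-T_2\|\le\eta\le1$, then $\|A^2-T_2^2\|\le2\eta+\eta^2\le3\eta$ because $\|T_2\|\le1$, and so $\|p(A)x-e_1\|<\delta+3C\eta$. With $\eta=\delta/(3C)$ the vector $e_1$ lies within $2\delta$ of $\operatorname{span}\{Ax,A^2x\}$ for \emph{every} $x$ under consideration. This $\eta$ depends only on $\lambda_1$ and $\delta$, so we can require $\|T-T_2\|\le\eta$ of the weights still to be chosen.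

The general proof has the same three parts: a finite triangular model $T_n$ (Lemma~\ref{lem:finite}), uniformity in $x$, which will come from weak compactness in place of a case distinction (Lemma~\ref{lem:open}), and rapid decay of the later terms (Proposition~\ref{prop:sum}). What a general nest lacks is the pairs $(e_k,e_{k+1})$; Proposition~\ref{prop:system} supplies a substitute.

\section{The structure of a maximal nest}\label{sec:nests}

For a nest $\mathcal N$ and $N\in\mathcal N\setminus\{\mathcal H\}$ put $N_+=\bigcap\{M\in\mathcal N:M\supsetneq N\}$. Both $N_-$ and $N_+$ belong to $\mathcal N$, and $N_-\subset N\subset N_+$. Since $\mathcal N$ is totally ordered, every $M\in\mathcal N$ satisfies $M\subset N_-$ or $M\supset N$, and likewise $M\subset N$ or $M\supset N_+$.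

\begin{lemma}\label{lem:maximal}
A nest $\mathcal N$ is maximal if and only if $\dim(N\ominus N_-)\le1$ for every $N\in\mathcal N\setminus\{0\}$.
\end{lemma}

\begin{proof}
Suppose $\dim(N\ominus N_-)\ge2$ for some $N$, and pick a closed subspace $L$ with $N_-\subsetneq L\subsetneq N$. Each $M\in\mathcal N$ satisfies $M\subset N_-\subsetneq L$ or $M\supset N\supsetneq L$, so $L\notin\mathcal N$ and $\mathcal N\cup\{L\}$ is totally ordered. The intersection of $L$ with a subfamily of $\mathcal N$ is $L\cap M$ for some $M\in\mathcal N$, hence $L$ or $M$, and the same holds for spans. So $\mathcal N\cup\{L\}$ is a larger nest.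

Conversely, suppose $\mathcal N$ is properly contained in a nest, and let $L\notin\mathcal N$ be an element of the larger nest. Then $L$ is comparable with every element of $\mathcal N$. The spaces $N=\bigcap\{M\in\mathcal N:M\supset L\}$ and $N'=\bigvee\{M\in\mathcal N:M\subset L\}$ belong to $\mathcal N$, so $N'\subsetneq L\subsetneq N$. If $M\in\mathcal N$ and $M\subsetneq N$, then $M\not\supset L$, hence $M\subset L$ and $M\subset N'$. Thus $N_-=N'$, and $\dim(N\ominus N_-)\ge2$.
\end{proof}

\begin{lemma}\label{lem:monotone}
Let $h\in\mathcal H$.
\begin{enumerate}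
\item[(a)] If $L\subset N$ are closed subspaces, then $\|P_Nh-P_Lh\|^2=\|P_Nh\|^2-\|P_Lh\|^2$.
\item[(b)] If $\mathcal F$ is a nonempty totally ordered family of closed subspaces with closed span $N$ and intersection $M$, then $\|P_Nh\|=\sup_{L\in\mathcal F}\|P_Lh\|$ and $\|P_Mh\|=\inf_{L\in\mathcal F}\|P_Lh\|$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The vectors $P_Lh\in L$ and $P_Nh-P_Lh\in N\ominus L$ are orthogonal with sum $P_Nh$.

(b) The union of $\mathcal F$ is a linear subspace dense in $N$. Given $\varepsilon>0$, pick $L\in\mathcal F$ and $y\in L$ with $\|P_Nh-y\|<\varepsilon$. Since $P_Lh=P_LP_Nh$ is the point of $L$ nearest to $P_Nh$, we get $\|P_Nh-P_Lh\|<\varepsilon$. This gives the first formula. The second follows by applying the first to the family $\{L^\perp\}$, whose closed span is $M^\perp$, and using $\|P_Lh\|^2=\|h\|^2-\|P_{L^\perp}h\|^2$.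
\end{proof}

From now until the end of Section~\ref{sec:generic}, $\mathcal N$ is a fixed maximal nest. Let
\[
\mathcal A=\{M\in\mathcal N\setminus\{0\}:M_-\ne M\}.
\]
By Lemma~\ref{lem:maximal}, for $M\in\mathcal A$ there is a unit vector $e_M$ with $M=M_-\oplus\mathbb Ce_M$. Let $\mathcal H_a$ be the closed span of the $e_M$ and $\mathcal H_c=\mathcal H_a^\perp$. These are the atomic and the continuous part of the nest: $\mathcal H_c=0$ in Example~\ref{ex:nests}(a) and (b), and $\mathcal H_a=0$ in (c).

\begin{lemma}\label{lem:atoms}
\begin{enumerate}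
\item[(a)] Let $M\in\mathcal A$ and $N\in\mathcal N$. If $M\subset N$, then $e_M\in N$; if $M\supsetneq N$, then $e_M\perp N$.
\item[(b)] The vectors $e_M$ form an orthonormal basis of $\mathcal H_a$, and $\mathcal A$ is countable.
\item[(c)] The map $M\mapsto M_-$ is a bijection of $\mathcal A$ onto $\{N\in\mathcal N\setminus\{\mathcal H\}:N_+\ne N\}$, with inverse $N\mapsto N_+$.
\item[(d)] The set $\mathcal G=\{N\in\mathcal N\setminus\{0,\mathcal H\}:N_-\ne N\text{ or }N_+\ne N\}$ is countable.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $N\subsetneq M$, then $N\subset M_-\perp e_M$. The other case is immediate from $e_M\in M$.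

(b) If $M\subsetneq M'$ in $\mathcal A$, then $e_M\in M\perp e_{M'}$ by (a). An orthonormal set in a separable space is countable.

(c) Let $M\in\mathcal A$. An element of $\mathcal N$ that strictly contains $M_-$ is not contained in $M_-$, so it contains $M$, and $M$ is itself such an element. Hence $(M_-)_+=M\ne M_-$. Let $N\neq\mathcal H$ and $N_+\ne N$. An element of $\mathcal N$ strictly contained in $N_+$ does not contain $N_+$, so it is contained in $N$, and $N$ is itself such an element. Hence $(N_+)_-=N\neq N_+$ and $N_+\in\mathcal A$.

(d) This follows from (b) and (c).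
\end{proof}

On the continuous part the nest has an intermediate value property. For $h\in\mathcal H_c$ put $\varphi_h(N)=\|P_Nh\|^2$, an increasing function of $N\in\mathcal N$ with $\varphi_h(0)=0$ and $\varphi_h(\mathcal H)=\|h\|^2$.

\begin{lemma}\label{lem:ivt}
For $h\in\mathcal H_c$ and $0\le t\le\|h\|^2$ there is $N\in\mathcal N$ with $\varphi_h(N)=t$.
\end{lemma}

\begin{proof}
Let $N=\bigvee\{M\in\mathcal N:\varphi_h(M)\le t\}$. Then $\varphi_h(N)\le t$ by Lemma~\ref{lem:monotone}(b). If $N=\mathcal H$, then $\varphi_h(N)=\|h\|^2\ge t$. If $N\ne\mathcal H$, every $M\supsetneq N$ has $\varphi_h(M)>t$, so $\varphi_h(N_+)\ge t$ by Lemma~\ref{lem:monotone}(b). Either $N_+=N$, or $N_+=N\oplus\mathbb Ce_{N_+}$ by Lemma~\ref{lem:atoms}(c) and $h\perp e_{N_+}$. In both cases $\varphi_h(N)=\varphi_h(N_+)\ge t$.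
\end{proof}

The building blocks of our operators are the following.

\begin{lemma}\label{lem:rankone}
If $N\in\mathcal N$, $c\in N$ and $w\in N^\perp$, then $c\otimes w\in\operatorname{Alg}\mathcal N$.
\end{lemma}

\begin{proof}
If $M\subset N$, then $c\otimes w$ vanishes on $M$. If $M\supset N$, then the range of $c\otimes w$ lies in $N\subset M$.
\end{proof}

\section{A countable test for $\operatorname{Lat}T=\mathcal N$}\label{sec:test}

The equation $\operatorname{Lat}T=\mathcal N$ concerns all closed subspaces at once. We reduce it first to a statement about single vectors, and then to countably many statements about pairs of test vectors.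

For $x\ne0$ let $N(x)=\bigcap\{M\in\mathcal N:x\in M\}$, the smallest element of $\mathcal N$ containing $x$. For a bounded operator $T$ and $x\in\mathcal H$ let $Z_T(x)$ be the closed span of $\{T^mx:m\ge0\}$, the smallest invariant subspace containing $x$, and let $L_T(x)$ be the closed span of $\{T^mx:m\ge1\}$. Thus $L_T(x)$ is the closure of $\{p(T)x:p\text{ a polynomial},\ p(0)=0\}$, it is invariant, and $Z_T(x)=L_T(x)+\mathbb Cx$, because the sum of a closed subspace and a line is closed. We work with $L_T(x)$ because $p(T)$ is compact when $T$ is compact and $p(0)=0$.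

\begin{lemma}\label{lem:cyclic}
Let $T\in\operatorname{Alg}\mathcal N$. Then $\operatorname{Lat}T=\mathcal N$ if and only if $N(x)_-\subset L_T(x)$ for all $x\ne0$.
\end{lemma}

\begin{proof}
Suppose the inclusions hold and let $x\ne0$. Since $N(x)$ is invariant,
\[
N(x)_-+\mathbb Cx\subset Z_T(x)\subset N(x).
\]
If $N(x)_-=N(x)$, then $Z_T(x)=N(x)$. Otherwise $x\notin N(x)_-$ by the minimality of $N(x)$, and $N(x)_-$ has codimension one in $N(x)$ by Lemma~\ref{lem:maximal}, so again $Z_T(x)=N(x)$. Every $W\in\operatorname{Lat}T$ is the closed span of the spaces $Z_T(x)$, $x\in W$, and hence belongs to $\mathcal N$.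

Suppose $\operatorname{Lat}T=\mathcal N$ and let $x\ne0$. Then $Z_T(x)=N(x)$, both being the smallest element of the same family that contains $x$. Hence $L_T(x)\in\mathcal N$ has codimension at most one in $N(x)$. An element $M\subsetneq N(x)$ of $\mathcal N$ therefore cannot strictly contain $L_T(x)$, so $M\subset L_T(x)$. Taking the span over $M$ gives $N(x)_-\subset L_T(x)$.
\end{proof}

Maximality is essential for the first half. For the nest $\{0,\mathcal H\}$ we have $N(x)_-=0$ for all $x\neq0$, so the inclusions hold for every operator, for instance for $T=0$.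

To verify $N(x)_-\subset L_T(x)$ we must show that $M\subset L_T(x)$ whenever $x\notin M\in\mathcal N$. So we need countably many vectors $w_k$ that detect the relation $x\notin M$, and countably many vectors $c_j$ that fill up $M$, for all $M$ at once.

\begin{definition}\label{def:system}
A \emph{system} is a sequence of triples $(N_k,c_k,w_k)_{k\ge1}$ in which the $N_k$ are distinct elements of $\mathcal N\setminus\{0,\mathcal H\}$, $c_k\in N_k$ and $w_k\in N_k^\perp$. It is \emph{good} if
\begin{enumerate}
\item[(A)] for every $N\in\mathcal N\setminus\{\mathcal H\}$, the set $\{c_j:N_j\subset N\}$ is total in $N$;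
\item[(B)] for every $N\in\mathcal N\setminus\{0\}$, the set $\{w_k:N_k\supset N\}$ is total in $N^\perp$;
\item[(C)] $\langle c_k,w_j\rangle\ne0$ whenever $N_j\subsetneq N_k$.
\end{enumerate}
\end{definition}

The case $N=\mathcal H$ has to be excluded in (A), since all $c_j$ lie in $\mathcal H_-$, which may be a hyperplane; the case $N=0$ is excluded in (B) for the symmetric reason. Condition (C) is not used before Section~\ref{sec:sum}.

\begin{lemma}\label{lem:test}
Let $(N_k,c_k,w_k)$ be a system satisfying \textup{(A)} and \textup{(B)}, and let $T\in\operatorname{Alg}\mathcal N$. Then $\operatorname{Lat}T=\mathcal N$ if and only if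
\begin{equation}\label{eq:test}
c_j\in L_T(x)\quad\text{whenever }N_j\subset N_k\text{ and }\langle x,w_k\rangle\ne0 .
\end{equation}
\end{lemma}

\begin{proof}
Suppose $\operatorname{Lat}T=\mathcal N$, $N_j\subset N_k$ and $\langle x,w_k\rangle\ne0$. Then $x\notin N_k$, so $N_k\subsetneq N(x)$, and Lemma~\ref{lem:cyclic} gives $c_j\in N_k\subset N(x)_-\subset L_T(x)$.

Suppose \eqref{eq:test} holds. Let $x\ne0$ and $M\in\mathcal N$ with $0\ne M\subsetneq N(x)$. Then $x\notin M$, so $(1-P_M)x$ is a nonzero vector of $M^\perp$. By (B) there is $k$ with $N_k\supset M$ and $\langle(1-P_M)x,w_k\rangle\ne0$, and this inner product equals $\langle x,w_k\rangle$ because $w_k\in M^\perp$. Every $j$ with $N_j\subset M$ has $N_j\subset N_k$, so $c_j\in L_T(x)$. By (A), $M\subset L_T(x)$. Taking the span over $M$ gives $N(x)_-\subset L_T(x)$, and Lemma~\ref{lem:cyclic} applies.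
\end{proof}

Condition \eqref{eq:test} still involves all $x\in\mathcal H$. The next lemma is the uniformity found by hand in Section~\ref{sec:model}. For $f,g\in\mathcal H$ and $\delta>0$ let
\[
S(f,\delta)=\{x\in\mathcal H:\|x\|\le1,\ |\langle x,f\rangle|\ge\delta\},
\]
and let $O(f,g,\delta)$ be the set of all $A\in\mathcal K$ such that for every $x\in S(f,\delta)$ there is a polynomial $p$ with $p(0)=0$ and $\|p(A)x-g\|<\delta$. If $\delta'<\delta$, then $S(f,\delta)\subset S(f,\delta')$, and therefore $O(f,g,\delta')\subset O(f,g,\delta)$.

\begin{lemma}\label{lem:open}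
The set $O(f,g,\delta)$ is open in $\mathcal K$.
\end{lemma}

\begin{proof}
The closed unit ball $B$ of $\mathcal H$ is weakly compact, and $S=S(f,\delta)$ is a weakly closed subset of $B$, so $S$ is weakly compact. A compact operator $K$ is continuous from $B$ with the weak topology to $\mathcal H$ with the norm topology: this holds for finite sums of operators $u\otimes v$, and $K$ is a uniform limit on $B$ of such sums.

Let $A_0\in O(f,g,\delta)$. If $p(0)=0$, write $p(z)=zq(z)$; then $p(A_0)=A_0q(A_0)$ is compact, so for each $t$ the set $U_{p,t}=\{x\in S:\|p(A_0)x-g\|<t\}$ is relatively weakly open in $S$. The sets $U_{p,t}$ with $p(0)=0$ and $t<\delta$ cover $S$. By compactness there are $p_1,\dots,p_m$ and a single $t<\delta$ with $S=\bigcup_iU_{p_i,t}$. Each map $A\mapsto p_i(A)$ is norm continuous, so there is $\eta>0$ such that $\|A-A_0\|<\eta$ implies $\|p_i(A)-p_i(A_0)\|<\delta-t$ for all $i$. For such $A\in\mathcal K$ and $x\in U_{p_i,t}$ we get $\|p_i(A)x-g\|<\delta$.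
\end{proof}

The proof breaks down for the constant polynomial $1$: the function $x\mapsto\|x-g\|$ is not weakly continuous on $B$, as an orthonormal sequence and $g=0$ show.

\begin{proposition}\label{prop:test}
Let $(N_k,c_k,w_k)$ be a system satisfying \textup{(A)} and \textup{(B)}, and let $T\in\mathcal K\cap\operatorname{Alg}\mathcal N$. Then $\operatorname{Lat}T=\mathcal N$ if and only if $T\in O(w_k,c_j,1/m)$ for all $m\ge1$ and all $j,k$ with $N_j\subset N_k$.
\end{proposition}

\begin{proof}
We compare the condition with \eqref{eq:test}. If \eqref{eq:test} holds and $x\in S(w_k,1/m)$, then $c_j\in L_T(x)$, so $\|p(T)x-c_j\|<1/m$ for some $p$ with $p(0)=0$. Conversely, let $T$ lie in all the sets, and let $N_j\subset N_k$ and $\langle x,w_k\rangle\ne0$. Scaling $x$ does not change $L_T(x)$, so we may assume $\|x\|\le1$. Then $x\in S(w_k,1/m)$ for all large $m$, so the distance from $c_j$ to the closed space $L_T(x)$ is less than $1/m$ for all large $m$. Hence $c_j\in L_T(x)$.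
\end{proof}

\section{Summing a good system}\label{sec:sum}

We now use the test vectors themselves to build the operator. Given a system and numbers $\lambda_k>0$, put
\[
T_n=\sum_{k\le n}\lambda_k\,c_k\otimes w_k,\qquad T_0=0 .
\]
After $N_1,\dots,N_n$ are arranged in increasing order, $T_n$ acts on the vectors $c_1,\dots,c_n$ by a strictly upper triangular matrix, and the entries just above the diagonal are multiples of $\langle c_k,w_j\rangle$ with $N_j\subsetneq N_k$ neighbors among $N_1,\dots,N_n$. For the weighted shift the enumeration is increasing, the neighbors are always $N_j$ and $N_{j+1}$, and $\langle e_{j+1},e_{j+1}\rangle\ne0$ is all that is needed. In general the enumeration is unrelated to the order, the neighbors change with $n$, and so (C) asks for a nonzero entry for every pair. The $N_k$ must be distinct because $N_j=N_k$ forces $\langle c_k,w_j\rangle=\langle c_j,w_k\rangle=0$, which would break the chain.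

\begin{lemma}\label{lem:finite}
Let $(N_k,c_k,w_k)$ be a system satisfying \textup{(C)} and let $\lambda_1,\dots,\lambda_n>0$. If $j,k\le n$, $N_j\subset N_k$ and $\langle x,w_k\rangle\ne0$, there is a polynomial $p$ with $p(0)=0$ and $p(T_n)x=c_j$. In particular, $T_n\in O(w_k,c_j,\delta)$ for every $\delta>0$.
\end{lemma}

\begin{proof}
Let $\pi$ be the permutation of $\{1,\dots,n\}$ with $N_{\pi(1)}\subsetneq\dots\subsetneq N_{\pi(n)}$. Put $b_s=c_{\pi(s)}$, $v_s=w_{\pi(s)}$, $\mu_s=\lambda_{\pi(s)}$, $E_s=\operatorname{span}\{b_1,\dots,b_s\}$ and $E_0=0$. If $s'\ge s$, then $b_s\in N_{\pi(s)}\subset N_{\pi(s')}\perp v_{s'}$. Hence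
\[
T_nb_s=\sum_{s'<s}\mu_{s'}\langle b_s,v_{s'}\rangle\,b_{s'} ,
\]
so $T_nE_s\subset E_{s-1}$ for $s\geq1$, and for $s\ge2$ we have $T_nb_s\in\beta_sb_{s-1}+E_{s-2}$ with $\beta_s=\mu_{s-1}\langle b_s,v_{s-1}\rangle\ne0$ by (C).

Now $T_nx=\sum_sy_sb_s$ with $y_s=\mu_s\langle x,v_s\rangle$. Let $s_0$ be the largest index with $y_{s_0}\ne0$. It exists and $\pi^{-1}(j)\le\pi^{-1}(k)\le s_0$, because $N_j\subset N_k$ and $\langle x,w_k\rangle\ne0$; thus $c_j\in E_{s_0}$. By induction on $m$,
\[
T_n^{m+1}x\in\alpha_mb_{s_0-m}+E_{s_0-m-1}\qquad(0\le m<s_0),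
\]
where $\alpha_0=y_{s_0}$ and $\alpha_{m+1}=\alpha_m\beta_{s_0-m}$ are nonzero. Let $R=\operatorname{span}\{T_nx,\dots,T_n^{s_0}x\}$. If $1\le s\le s_0$ and $E_{s-1}\subset R$, then the display with $m=s_0-s$ gives $b_s\in R$. Starting from $E_0=0$ we obtain $E_{s_0}\subset R$. Linear independence of the $b_s$ is not needed.
\end{proof}

Each $T_n$ passes the finitely many tests that involve only the first $n$ triples, and the tests are open. It remains to add the later terms so gently that no test once passed is failed again. For Theorem~\ref{thm:generic} we allow finitely many weights to be prescribed.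

\begin{proposition}\label{prop:sum}
Let $(N_k,c_k,w_k)$ be a good system, $r\ge0$, $\lambda_1,\dots,\lambda_r>0$, and $\delta_k>0$ for $k>r$. There are $\lambda_k>0$ with $\lambda_k\|c_k\|\,\|w_k\|\le\delta_k$ for $k>r$ such that $T=\sum_k\lambda_k\,c_k\otimes w_k$ converges absolutely in norm and $\operatorname{Lat}T=\mathcal N$.
\end{proposition}

\begin{proof}
We choose $\eta_r,\lambda_{r+1},\eta_{r+1},\lambda_{r+2},\dots$ in this order. Let $n\ge r$ and suppose $\lambda_1,\dots,\lambda_n$ are known. If $n=0$, put $\eta_0=1$. If $n\ge1$, the finite intersection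
\[
U_n=\bigcap\{O(w_k,c_j,1/n):j,k\le n,\ N_j\subset N_k\}
\]
is open in $\mathcal K$ by Lemma~\ref{lem:open} and contains $T_n$ by Lemma~\ref{lem:finite}; choose $\eta_n>0$ such that $A\in\mathcal K$ and $\|A-T_n\|\le\eta_n$ imply $A\in U_n$. Then choose $\lambda_{n+1}>0$ with
\[
\lambda_{n+1}\|c_{n+1}\|\,\|w_{n+1}\|\le\min\bigl\{\delta_{n+1},\ 2^{-(n+1)}\min\{\eta_r,\dots,\eta_n\}\bigr\}.
\]
The series converges absolutely, $T$ is compact, and $T\in\operatorname{Alg}\mathcal N$ by Lemma~\ref{lem:rankone}. For $n\ge r$ we have $\|T-T_n\|\le\sum_{k>n}2^{-k}\eta_n\le\eta_n$, so $T\in U_n$ when also $n\ge1$. Given $m$ and $j,k$ with $N_j\subset N_k$, take $n\ge\max\{r,j,k,m\}$; then $T\in O(w_k,c_j,1/n)\subset O(w_k,c_j,1/m)$. Proposition~\ref{prop:test} gives $\operatorname{Lat}T=\mathcal N$.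
\end{proof}

\section{Good systems exist}\label{sec:system}

Conditions (A) and (B) suggest natural vectors. At a jump, use the vectors $e_M$; in Example~\ref{ex:nests}(a) this gives the triples $(N_k,e_k,e_{k+1})$ of the weighted shift. On the continuous part, cut the vectors of a dense sequence into pieces $P_Nh$ and $(1-P_N)h$. These vectors have many vanishing inner products, so (C) fails for them. We repair (C) by adding small multiples of $P_{N_k}\xi$ and $(1-P_{N_k})\xi$ for one vector $\xi$ in general position, and we check that (A) and (B) survive. For Theorem~\ref{thm:generic} the first $r$ triples must be nearly prescribed. Theorem~\ref{thm:main} needs only $r=0$, in which case $\mathcal E=\emptyset$ below, condition (D) is void, and only the cases $q=0$ occur in Steps 4 and~5.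

\begin{proposition}\label{prop:system}
Let $r\ge0$, let $M_1,\dots,M_r$ be distinct elements of $\mathcal N\setminus\{0,\mathcal H\}$, let $c_i^0\in M_i$ and $w_i^0\in M_i^\perp$ for $i\le r$, and let $\rho>0$. There is a good system $(N_k,c_k,w_k)$ with $N_i=M_i$, $\|c_i-c_i^0\|<\rho$ and $\|w_i-w_i^0\|<\rho$ for $i\le r$.
\end{proposition}

\begin{proof}
Put $\mathcal E=\{M_1,\dots,M_r\}$.

\medskip\noindent\emph{Step 1: unperturbed triples.} We form triples $(N,c^0,w^0)$ of three kinds.
\begin{itemize}
\item \emph{Prescribed triples} $(M_i,c_i^0,w_i^0)$, $i\le r$.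
\item \emph{Gap triples}, one for each $N\in\mathcal G\setminus\mathcal E$: $c^0=e_N$ if $N\in\mathcal A$ and $c^0=0$ otherwise; $w^0=e_{N_+}$ if $N_+\ne N$ and $w^0=0$ otherwise.
\item \emph{Continuous triples}, if $\mathcal H_c\ne0$. Let $(h_l)$ be a sequence of nonzero vectors dense in $\mathcal H_c$, and write $\varphi_l=\varphi_{h_l}$. Enumerate the pairs $(l,I)$ in which $I\subset(0,\|h_l\|^2)$ is a nonempty open interval with rational endpoints. For each pair in turn choose $N\in\mathcal N$ with $\varphi_l(N)\in I$, outside $\mathcal G\cup\mathcal E$ and different from the elements chosen for earlier pairs. This is possible because, by Lemma~\ref{lem:ivt}, uncountably many $N$ have $\varphi_l(N)\in I$, while only countably many are excluded. Since $0,\|h_l\|^2\notin I$, we have $N\ne0,\mathcal H$. Put $c^0=P_Nh_l$ and $w^0=(1-P_N)h_l$.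
\end{itemize}
There are countably many triples. There are infinitely many: if $\mathcal H_c\neq0$ there are infinitely many pairs $(l,I)$, and if $\mathcal H_c=0$, then $\mathcal A$ is infinite and $\mathcal A\setminus\{\mathcal H\}\subset\mathcal G$. Enumerate them as $(N_k,c_k^0,w_k^0)_{k\ge1}$ with the prescribed triples first. The $N_k$ are distinct, $c_k^0\in N_k$ and $w_k^0\in N_k^\perp$. Write $P_k=P_{N_k}$.

\medskip\noindent\emph{Step 2: the perturbation.} A proper closed subspace is nowhere dense, so by Baire's theorem $\mathcal H$ is not a countable union of such subspaces. Hence there is a unit vector $\xi$ with $(P_k-P_j)\xi\ne0$ whenever $N_j\subsetneq N_k$, and $\langle\xi,e_M\rangle\ne0$ for all $M\in\mathcal A$. For real numbers $\sigma_k$ with $0<\sigma_k<\min\{2^{-k},\rho\}$ put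
\[
c_k=c_k^0+\sigma_kP_k\xi\in N_k,\qquad w_k=w_k^0+\sigma_k(1-P_k)\xi\in N_k^\perp .
\]
Then $\|c_k-c_k^0\|\le\sigma_k$, $\|w_k-w_k^0\|\le\sigma_k$ and $\sum_k\sigma_k^2<\sum_k4^{-k}=\frac13$. We choose the $\sigma_k$ so that (C) holds together with
\begin{enumerate}
\item[(D)] for $i\le r$: $\langle c_i,e_{M_i}\rangle\ne0$ if $M_i\in\mathcal A$, and $\langle w_i,e_{(M_i)_+}\rangle\ne0$ if $(M_i)_+\ne M_i$.
\end{enumerate}
If $N_j\subsetneq N_k$, then $\langle c_k,w_j\rangle$ is affine in each of $\sigma_j,\sigma_k$, and the coefficient of $\sigma_j\sigma_k$ is $\langle P_k\xi,(1-P_j)\xi\rangle=\|(P_k-P_j)\xi\|^2>0$. So for indices $m<n$ the inner product that (C) requires to be nonzero has the form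
\[
\gamma_{mn}(\sigma_m,\sigma_n)=\alpha_{mn}+\alpha'_{mn}\sigma_m+(\beta_{mn}+d_{mn}\sigma_m)\,\sigma_n,\qquad d_{mn}>0,
\]
with coefficients that do not depend on the $\sigma$'s. The inner products in (D) are affine functions of $\sigma_i$ with slopes $\langle\xi,e_{M_i}\rangle\neq0$ and $\langle\xi,e_{(M_i)_+}\rangle\neq0$, since $e_{M_i}\in M_i$ and $e_{(M_i)_+}\perp M_i$. Choose $\sigma_1,\sigma_2,\dots$ successively, letting $\sigma_n$ avoid the numbers $-\beta_{nn'}/d_{nn'}$ for $n'>n$, the zeros of $t\mapsto\gamma_{mn}(\sigma_m,t)$ for $m<n$, and, if $n\le r$, the zeros of the functions in (D). The first avoidance, made at step $m$, gives $t\mapsto\gamma_{mn}(\sigma_m,t)$ a nonzero slope, so that it has at most one zero. Thus only countably many values are excluded at each step, and (C) and (D) hold.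

\medskip\noindent\emph{Step 3: two tools.} The first tool handles the continuous part. Let $N\in\mathcal N$ and $g\in\mathcal H$.
\begin{enumerate}
\item[(i)] If $g\in N$ and $g\perp c_j$ whenever $N_j\subset N$, then $g\in\mathcal H_a$.
\item[(ii)] If $g\in N^\perp$ and $g\perp w_k$ whenever $N_k\supset N$, then $g\in\mathcal H_a$.
\end{enumerate}
We may assume $\mathcal H_c\neq0$, and it suffices to show $g\perp h_l$ for each $l$. Fix $l$ and put $t=\varphi_l(N)$.

In (i) we have $\langle g,h_l\rangle=\langle g,P_Nh_l\rangle$, which vanishes if $t=0$. If $t>0$, choose rational intervals $I_i\subset(0,t)\cap(t-1/i,t)$ and let $k_i$ be the index of the triple of $(l,I_i)$. A fixed interval lies in $(t-1/i,t)$ for only finitely many $i$, so $k_i\to\infty$ and $\sigma_{k_i}\to0$. Since $\varphi_l(N_{k_i})<\varphi_l(N)$, we have $N_{k_i}\subset N$, and $\|P_Nh_l-P_{k_i}h_l\|^2=t-\varphi_l(N_{k_i})<1/i$ by Lemma~\ref{lem:monotone}(a). Hence $c_{k_i}\to P_Nh_l$, and $g\perp P_Nh_l$.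

In (ii) we have $\langle g,h_l\rangle=\langle g,(1-P_N)h_l\rangle$, which vanishes if $t=\|h_l\|^2$. If $t<\|h_l\|^2$, choose rational intervals $I_i\subset(t,\|h_l\|^2)\cap(t,t+1/i)$, with indices $k_i\to\infty$. Now $\varphi_l(N_{k_i})>\varphi_l(N)$, so $N_{k_i}\supset N$, and $\|(1-P_N)h_l-(1-P_{k_i})h_l\|^2=\varphi_l(N_{k_i})-t<1/i$. Hence $w_{k_i}\to(1-P_N)h_l$, and $g\perp(1-P_N)h_l$.

The second tool handles the atomic part. For $g\in\mathcal H_a$ let $\operatorname{supp}g=\{M\in\mathcal A:\langle g,e_M\rangle\ne0\}$.
\begin{enumerate}
\item[(iii)] Let $g\in\mathcal H_a$. Suppose there is an injective map $M\mapsto k(M)$ from $\operatorname{supp}g$ to the indices, and for each $M\in\operatorname{supp}g$ a vector $u_M\perp g$ with $\|u_M-e_M\|\le\sigma_{k(M)}$. Then $g=0$.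
\end{enumerate}
Indeed, $|\langle g,e_M\rangle|=|\langle g,e_M-u_M\rangle|\le\sigma_{k(M)}\|g\|$, and summing squares over $\operatorname{supp}g$ gives $\|g\|^2\le\frac13\|g\|^2$.

\medskip\noindent\emph{Step 4: condition (A).} We use induction on the number $q$ of elements of $\mathcal E\cap\mathcal A$ contained in $N$. Let $N\ne\mathcal H$, $g\in N$, and $g\perp c_j$ whenever $N_j\subset N$. By (i), $g\in\mathcal H_a$, and by Lemma~\ref{lem:atoms}(a) every $M\in\operatorname{supp}g$ satisfies $M\subset N$. We claim that $\operatorname{supp}g\cap\mathcal E=\emptyset$. For $q=0$ this is immediate. For $q\ge1$ let $M_i$ be the largest element of $\mathcal E\cap\mathcal A$ contained in $N$. The space $(M_i)_-$ contains $q-1$ such elements, so $\{c_j:N_j\subset(M_i)_-\}$ is total in $(M_i)_-$ by induction, and $g\perp(M_i)_-$. Also $g\perp c_i$, and $M_i=(M_i)_-+\mathbb Cc_i$ by (D). Thus $g\perp M_i$. An element $M$ of $\mathcal E\cap\mathcal A$ contained in $N$ has $e_M\in M\subset M_i$, so $M\notin\operatorname{supp}g$. This proves the claim.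

Let $M\in\operatorname{supp}g$. Then $M\in\mathcal A$, $M\subset N\ne\mathcal H$ and $M\notin\mathcal E$, so $M\in\mathcal G\setminus\mathcal E$, and $M=N_k$ for the index $k=k(M)$ of a gap triple with $c_k^0=e_M$. Tool (iii) with $u_M=c_{k(M)}$ gives $g=0$.

\medskip\noindent\emph{Step 5: condition (B).} Let $\mathcal E_+=\{M\in\mathcal E:M_+\ne M\}$. We use induction on the number $q$ of elements of $\mathcal E_+$ that contain $N$. Let $N\ne0$, $g\in N^\perp$, and $g\perp w_k$ whenever $N_k\supset N$. By (ii), $g\in\mathcal H_a$, and by Lemma~\ref{lem:atoms}(a) every $M\in\operatorname{supp}g$ satisfies $M\supsetneq N$. For such $M$ we have $0\ne N\subset M_-\ne\mathcal H$ and $(M_-)_+=M\ne M_-$, so $M_-\in\mathcal G$; and if $M_-\in\mathcal E$, then $M_-$ is an element of $\mathcal E_+$ containing $N$. We claim that $M_-\notin\mathcal E$ for all $M\in\operatorname{supp}g$. For $q=0$ this is now immediate. For $q\ge1$ let $M_i$ be the smallest element of $\mathcal E_+$ containing $N$. The space $(M_i)_+$ is contained in $q-1$ elements of $\mathcal E_+$, so $\{w_k:N_k\supset(M_i)_+\}$ is total in $(M_i)_+^\perp$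 by induction, and $g\perp(M_i)_+^\perp$. Also $g\perp w_i$. Since $M_i^\perp=(M_i)_+^\perp\oplus\mathbb Ce_{(M_i)_+}$, condition (D) gives $M_i^\perp=(M_i)_+^\perp+\mathbb Cw_i$. Thus $g\perp M_i^\perp$, that is, $g\in M_i$. By Lemma~\ref{lem:atoms}(a) every $M\in\operatorname{supp}g$ has $M\subset M_i$, so $N\subset M_-\subsetneq M_i$, and $M_-\notin\mathcal E$ by the minimality of $M_i$. This proves the claim.

For $M\in\operatorname{supp}g$ we now have $M_-=N_k\supset N$ for the index $k=k(M)$ of a gap triple with $w_k^0=e_M$. The map $M\mapsto k(M)$ is injective by Lemma~\ref{lem:atoms}(c). Tool (iii) with $u_M=w_{k(M)}$ gives $g=0$.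
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take a good system from Proposition~\ref{prop:system} with $r=0$, and apply Proposition~\ref{prop:sum} with $r=0$ and $\delta_k=2^{-k}\min\{\varepsilon_1,\dots,\varepsilon_k\}$. We obtain a compact operator $T=\sum_k\lambda_kc_k\otimes w_k$ with $\operatorname{Lat}T=\mathcal N$. Since $\operatorname{rank}T_n\le n$, formula \eqref{eq:sv} gives, for $n\ge0$,
\[
s_{n+1}(T)\le\|T-T_n\|\le\sum_{k>n}2^{-k}\varepsilon_{n+1}\le\varepsilon_{n+1}.
\]
The spectrum of $T$ is nonempty, and every nonzero point in the spectrum of a compact operator is an eigenvalue. So it remains to exclude $Tx=\lambda x$ with $x\ne0$ and $\lambda\ne0$. In that case $\mathbb Cx\in\operatorname{Lat}T=\mathcal N$. Each $N_k$ is nonzero and comparable with the line $\mathbb Cx$, so $x\in N_k\perp w_k$ for all $k$. Hence $Tx=0$, a contradiction.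
\end{proof}

\begin{remark}
Separability entered through the countability of $\mathcal A$ and the dense sequence $(h_l)$, and it cannot be dropped from Theorem~\ref{thm:main}. A compact operator $T$ on a nonseparable Hilbert space has $\operatorname{ran}T^*$ separable, so $\ker T=(\operatorname{ran}T^*)^\perp$ contains two distinct lines, and these are incomparable invariant subspaces.
\end{remark}

\section{Genericity}\label{sec:generic}

The space $X$ of Theorem~\ref{thm:generic} is a closed linear subspace of $\mathcal K$, and $X\subset\operatorname{Alg}\mathcal N$ by Lemma~\ref{lem:rankone}. To approximate an element of $X$ by an operator with lattice $\mathcal N$, we want to use a finite sum $\sum_iu_i\otimes v_i$ as the beginning of the series in Proposition~\ref{prop:sum}. The obstacle is that several terms may be attached to the same element of the nest, while a system requires distinct elements. Call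
\[
S=\sum_{i\le r}c_i\otimes w_i\qquad(r\ge0)
\]
a \emph{chain form at $M_1,\dots,M_r$} if the $M_i$ are distinct elements of $\mathcal N\setminus\{0,\mathcal H\}$, $c_i\in M_i$ and $w_i\in M_i^\perp$.

\begin{lemma}\label{lem:chain}
The set $\mathcal C$ of chain forms is dense in $X$.
\end{lemma}

\begin{proof}
We show: if $S=\sum_{i\le r}c_i\otimes w_i$ is a chain form at $M_1,\dots,M_r$, $M\in\mathcal N$, $g\in M$ and $f\in M^\perp$, then $S+g\otimes f\in\overline{\mathcal C}$. By continuity this gives $\overline{\mathcal C}+g\otimes f\subset\overline{\mathcal C}$, and since $0\in\mathcal C$, all the finite sums that define $X$ lie in $\overline{\mathcal C}$.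

We use induction on the number $q$ of indices $j$ with $M_j\subset M$. If $M\in\{0,\mathcal H\}$, then $g\otimes f=0$. If $M\notin\{0,\mathcal H,M_1,\dots,M_r\}$, then $S+g\otimes f\in\mathcal C$. These two cases cover $q=0$. Let $M=M_i$ and $\varepsilon>0$.

\emph{Case $M_-=M$.} We move the new term slightly down the nest. Let $M'$ be the largest of $0$ and the $M_j$ with $M_j\subsetneq M$. The elements of $\mathcal N$ strictly contained in $M$ span $M$. So one of them, $L_1$, is not contained in $M'$ and hence strictly contains it, and by Lemma~\ref{lem:monotone} one of them, $L_2$, has $\|g-P_{L_2}g\|<\varepsilon$. The larger $L$ of $L_1,L_2$ satisfies $M'\subsetneq L\subsetneq M$ and $\|g-P_Lg\|<\varepsilon$. Then $L\notin\{0,\mathcal H,M_1,\dots,M_r\}$ and $f\in M^\perp\subset L^\perp$, so $S+P_Lg\otimes f$ is a chain form within $\varepsilon\|f\|$ of $S+g\otimes f$.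

\emph{Case $M_-\ne M$.} We absorb the $e_M$-component of $g$ into the $i$th term. Choose $t$ with $|t|<\varepsilon$ such that $c'=c_i+te_M$ has $\langle c',e_M\rangle\ne0$. Put $\tau=\langle g,e_M\rangle/\langle c',e_M\rangle$ and $g'=g-\tau c'$. Then $g'\in M$ and $g'\perp e_M$, so $g'\in M_-$. Since $\tau(c'\otimes f)=c'\otimes\bar\tau f$,
\[
c_i\otimes w_i+g\otimes f=c'\otimes(w_i+\bar\tau f)+g'\otimes f-te_M\otimes w_i .
\]
Let $S'$ arise from $S$ by replacing $c_i\otimes w_i$ with $c'\otimes(w_i+\bar\tau f)$. It is a chain form at the same $M_1,\dots,M_r$. We have $g'\in M_-$, $f\in M_-^\perp$, and $M_-$ contains only $q-1$ of the $M_j$. By induction $S'+g'\otimes f\in\overline{\mathcal C}$, and this operator is within $\varepsilon\|w_i\|$ of $S+g\otimes f$.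

In both cases $\varepsilon$ is arbitrary, so $S+g\otimes f\in\overline{\mathcal C}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:generic}]
Fix one good system $(N_k,c_k,w_k)$, which exists by Proposition~\ref{prop:system}. By Proposition~\ref{prop:test}, the set $\{T\in X:\operatorname{Lat}T=\mathcal N\}$ is the intersection of the countably many sets $X\cap O(w_k,c_j,1/m)$ with $m\ge1$ and $N_j\subset N_k$. These are open in $X$ by Lemma~\ref{lem:open}, so the set is a $G_\delta$.

For density, Lemma~\ref{lem:chain} reduces us to approximating a chain form $S=\sum_{i\le r}c_i^0\otimes w_i^0$ at $M_1,\dots,M_r$. Let $\varepsilon>0$. The map $(c,w)\mapsto c\otimes w$ is continuous, so Proposition~\ref{prop:system} with $\rho$ small gives a good system $(N'_k,c'_k,w'_k)$ with $\|\sum_{i\le r}c'_i\otimes w'_i-S\|<\varepsilon/2$. Apply Proposition~\ref{prop:sum} to it with $\lambda_1=\dots=\lambda_r=1$ and $\delta_k=2^{-k}\varepsilon/2$. The operator $T=\sum_k\lambda_kc'_k\otimes w'_k$ lies in $X$, has $\operatorname{Lat}T=\mathcal N$, and satisfies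
\[
\|T-S\|<\frac\varepsilon2+\sum_{k>r}2^{-k}\frac\varepsilon2\le\varepsilon .\qedhere
\]
\end{proof}

\section{Lattices of unicellular operators}\label{sec:converse}

A large jump in the lattice of a unicellular operator produces an operator without nontrivial invariant subspaces. Here a closed subspace of a Hilbert space $E$ is \emph{nontrivial} if it differs from $0$ and $E$.

\begin{lemma}\label{lem:compress}
Let $T$ be unicellular, let $0\ne N\in\operatorname{Lat}T$, form $N_-$ in the nest $\operatorname{Lat}T$, and put $E=N\ominus N_-$. Then the compression $B=P_ET|_E$ has no nontrivial closed invariant subspace.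
\end{lemma}

\begin{proof}
Let $K\subset E$ be closed and invariant under $B$. For $y\in K$ we have $Ty\in N=N_-\oplus E$, so $Ty=P_{N_-}Ty+By\in N_-\oplus K$. Since $TN_-\subset N_-$, the closed subspace $N_-\oplus K$ belongs to $\operatorname{Lat}T$. It is contained in $N$, so it equals $N$ or is contained in $N_-$. Hence $K=E$ or $K=0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:converse}]
Let $T$ be unicellular and suppose $\operatorname{Lat}T$ is not maximal. By Lemma~\ref{lem:maximal} there is $N\in\operatorname{Lat}T$ such that $E=N\ominus N_-$ has dimension at least $2$, and by Lemma~\ref{lem:compress} the compression $B$ of $T$ to $E$ has no nontrivial invariant subspace. The space $E$ is infinite-dimensional, for otherwise $B$, acting on a complex space of finite dimension at least $2$, would have an eigenvector, which spans a nontrivial invariant subspace.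

If $T$ is compact, then $B$ is compact, and we reach a contradiction with the theorem of Aronszajn and Smith \cite{AS}, by which a compact operator on an infinite-dimensional complex Hilbert space has a nontrivial closed invariant subspace. So the lattice of a compact unicellular operator is a maximal nest. Conversely, by Theorem~\ref{thm:main} every maximal nest is the lattice of a compact operator, which is unicellular because its lattice is a nest.

Suppose every bounded operator on $\mathcal H$ has a nontrivial invariant subspace. The space $E$ above is separable and infinite-dimensional, so there is a unitary $U:E\to\mathcal H$. A nontrivial invariant subspace $K$ of $UBU^*$ gives the nontrivial invariant subspace $U^*K$ of $B$, again a contradiction. So $\operatorname{Lat}T$ is maximal for every bounded unicellular $T$. Conversely, if some bounded $T$ has no nontrivial invariant subspace, then $T$ is unicellular with $\operatorname{Lat}T=\{0,\mathcal H\}$, and this nest is properly contained in the nest $\{0,\mathbb Cx,\mathcal H\}$ for any $x\neq0$.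
\end{proof}

\begin{thebibliography}{9}

\bibitem{AS}
Aronszajn and Smith, Ann. of Math. \textbf{60} (1954).

\bibitem{nest}
\emph{Nest Algebras}, \texttt{http://www.math.uwaterloo.ca/\textasciitilde krdavids/Preprints/\allowbreak Davidson\_NestAlgebras.pdf}.

\end{thebibliography}
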